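# The Brownian sheet in its critical dimension: exact Hausdorff functions for range and graph

## 1. Planar Brownian motion: how long does a path stay near a point?

This talk is about the size of a random surface. The surface is the range of a process $W$ with $N$ time parameters and values in $\mathbb R^{2N}$, and we measure its size by a Hausdorff measure built from a function $\varphi(r)$. The quantity that decides which $\varphi$ is right is the amount of time the process spends within distance $r$ of its position at a given time. With one time parameter this is a short computation, so we begin there.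

Let $B$ be planar Brownian motion (one parameter, two dimensions). Put $L=\log\frac1r$.

**Proposition 1.** There are constants $C,r_0$ such that for all $r<r_0$ and all $n\ge1$
$$\int_{[\frac12,3]^{n+1}}P\big(|B(p_i)-B(p_0)|\le r,\ 1\le i\le n\big)\,dp_0\cdots dp_n\le n!\,(Cr^2L)^n .\tag{1}$$

*Proof.* We order the times so that the increments become independent. Almost every $(p_0,\dots,p_n)$ has distinct entries; let $s_0<s_1<\dots<s_n$ be the same times in increasing order. On the event in (1) all values $B(p_i)$ lie within $r$ of $B(p_0)$, so $|B(s_i)-B(s_{i-1})|\le 2r$ for $1\le i\le n$. These increments are independent. An $N(0,\sigma^2)$ law gives mass at most $\min(1,2r/\sigma)$ to an interval of length $4r$, and there are two independent components. So the probability is at most $\prod_{i=1}^n\min\big(1,\frac{4r^2}{s_i-s_{i-1}}\big)$. For one fixed order of the times, substitute $v_i=s_i-s_{i-1}\in(0,\frac52)$. The integral over that order is at most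
$$\tfrac52\Big(\int_0^{5/2}\min\big(1,\tfrac{4r^2}{v}\big)dv\Big)^n=\tfrac52\Big(4r^2+4r^2\log\tfrac{5}{8r^2}\Big)^n\le\tfrac52\,(Cr^2L)^n$$
for small $r$. There are $(n+1)!\le 2^n\,n!$ orders. $\square$

What does this say? Let $\Theta_r(t)=|\{s\in[\frac12,3]:|B(s)-B(t)|\le r\}|$. The left side of (1) is $\int E\,\Theta_r(t)^n\,dt$, so by Markov and $n!\le n^n$
$$(dt\otimes P)\big(\Theta_r(t)\ge\lambda n\,r^2L\big)\le\frac{n!\,(Cr^2L)^n}{(\lambda nr^2L)^n}\le(C/\lambda)^n .$$
So $\Theta_r/(r^2L)$ has exponential tails. Take $r=e^{-2^k}$ and $n=\lceil\log k\rceil$. For a suitable $\lambda$ the exceptional set has measure at most $k^{-2}$, which is summable, and $\log\log\log\frac1r=\log(k\log2)$ is $\log k$ up to an additive constant. If such sparse scales are enough (Section 5 shows that they are), then the time spent near a typical point is at most of order $r^2\log\frac1r\,\log\log\log\frac1r$.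

What changes when there are $N\ge2$ time parameters? The proof used one fact: *any $n+1$ times are ordered*. Each new time had one predecessor, the increments were independent, and the factorial counted the orders. In $\mathbb R^N$ a typical collection of times is not ordered coordinatewise, and the increments are not independent. We must see whether the growth $n!$ survives, and then whether it gives the truth, that is, whether there is a matching upper bound.

## 2. The sheet, Hausdorff functions, and the two theorems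

Throughout, $N\ge2$ and $d=2N$. The case $N=1$, $d=2$ served as a warm-up and is excluded from the problem.

**Definition (Brownian sheet).** $W=\{W(t),t\in\mathbb R_+^N\}$ is the centered Gaussian field in $\mathbb R^d$ with independent components, each with covariance $E[W_i(s)W_i(t)]=\prod_{j=1}^N\min(s_j,t_j)$.

We take the version with continuous paths, on a complete probability space. The covariance is $|[0,s]\cap[0,t]|$ with $[0,t]=\prod_j[0,t_j]$. So we may write $W_i(t)=\mathsf w_i([0,t])$ with $\mathsf w_1,\dots,\mathsf w_d$ independent white noises: $\mathsf w_i(A)$ is centered Gaussian, $E\,\mathsf w_i(A)\mathsf w_i(B)=|A\cap B|$. Put $\mathsf w=(\mathsf w_1,\dots,\mathsf w_d)$. *Example* ($N=2$): $W(2,2)-W(2,1)-W(1,2)+W(1,1)=\mathsf w((1,2]^2)$ has component variance $1$.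

**Definition (Hausdorff measure functions).** A Hausdorff measure function is a deterministic function $\varphi:[0,\delta)\to[0,\infty)$ that is nondecreasing and right-continuous, with $\varphi(0+)=\varphi(0)=0$ and $\varphi(2s)\le K\varphi(s)$ for some constant $K$ and all small $s>0$. The measure $\mathcal H^\varphi(E)$ is the limit as $\varepsilon\to0$ of the infimum of $\sum_i\varphi(\mathrm{diam}\,E_i)$ over covers of $E$ by sets of diameter less than $\varepsilon$. The function $\varphi$ is *exact* for a random set $F$ if a.s. $0<\mathcal H^\varphi(F)<\infty$.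

*Example.* For $F=[0,1]^d$ the function $r^d$ is exact. Cutting into $m^d$ cubes of diameter $\sqrt d/m$ gives $\mathcal H^{r^d}(F)\le d^{d/2}$. A set of diameter $\delta$ lies in a ball of radius $\delta$, so any cover has $1\le\sum_i|B_1|\,\delta_i^d$ and $\mathcal H^{r^d}(F)\ge1/|B_1|$.

The range is $W([0,1]^N)\subset\mathbb R^d$; the graph is $\mathrm{Gr}W([0,1]^N)=\{(t,W(t)):t\in[0,1]^N\}\subset\mathbb R^{N+d}$; $\mathrm{Gr}W(A)$ is the part over $A$. The following question comes from "Sample Path Properties of Anisotropic Gaussian Random Fields": *when $d=2N$, is there an exact function for the range, is there one for the graph, and which functions are they?* The known results (general $N,d$) are as follows. If $2N<d$, then $r^{2N}(\log\log1/r)^N$ is exact for range and graph. If $2N>d$, then the range a.s. has interior points and $r^{N+\frac d2}(\log\log 1/r)^{\frac d2}$ is exact for the graph.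

**Why $d=2N$ is critical.** Compute the expected time near $W(t)$ for general $d$. For $s,t$ in a compact part of $(0,\infty)^N$, the component variances of $W(s)-W(t)$ are comparable to $|s-t|$ (upper bound below, lower bound by Lemma 4). So $P(|W(s)-W(t)|\le r)$ is comparable to $\min(1,(r^2/|s-t|)^{d/2})$, and the expected time is of the order of
$$r^{2N}+r^d\int_{r^2}^1\rho^{N-1-d/2}\,d\rho .$$
This is of order $r^{2N}$ if $d>2N$, of order $r^d$ if $d<2N$, and of order $r^{2N}\log\frac1r$ if $d=2N$: here all dyadic time scales between $r^2$ and $1$ contribute equally.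

Put
$$\varphi(r)=r^{2N}\,\log\tfrac1r\;\log\log\log\tfrac1r\quad(0<r<\delta),\qquad\varphi(0)=0,$$
with $\delta$ so small that $\varphi$ is continuous and increasing.

**Theorem 2.** For every $N\ge2$, $d=2N$, exact Hausdorff measure functions exist both for the range and for the graph, and the same function works for both: almost surely
$$0<\mathcal H^\varphi(W([0,1]^N))\le\mathcal H^\varphi(\mathrm{Gr}W([0,1]^N))<\infty,\qquad\varphi(r)=r^{2N}\log\tfrac1r\,\log\log\log\tfrac1r .$$
Consequently, if $\psi$ is a measure function for which $\lim_{r\to0}\psi(r)/\varphi(r)$ exists in $[0,\infty]$, then $\psi$ is exact (for the range, or for the graph) iff this limit is in $(0,\infty)$. Limit $0$ gives $\mathcal H^\psi=0$ and limit $\infty$ gives $\mathcal H^\psi=\infty$ a.s.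

**Theorem 3.** Let $w(t)=\prod_jt_j^{N-1}$. There are a constant $\kappa\in(0,\infty)$ and a deterministic measurable function $\vartheta$ on $(0,\infty)^N$ with $\kappa w\le\vartheta\le Cw$ a.e., such that a.s., simultaneously for all Borel $A\subset(0,\infty)^N$,
$$\mathcal H^\varphi(W(A))=\kappa\int_Aw(t)\,dt,\qquad\mathcal H^\varphi(\mathrm{Gr}W(A))=\int_A\vartheta(t)\,dt .$$
In particular $\mathcal H^\varphi(W([0,1]^N))=\kappa N^{-N}$ and $\mathcal H^\varphi(\mathrm{Gr}W([0,1]^N))=\int_{[0,1]^N}\vartheta$ a.s.: both are non-random.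

**Conventions.** $|\cdot|$ is the Euclidean norm on $\mathbb R^d$ and the $\ell^1$-norm on time space $\mathbb R^N$; $|\cdot|_\infty$ is the max norm; $|A|$ is also Lebesgue measure. Write $\mathbf1=(1,\dots,1)$, $(t\circ x)_j=t_jx_j$, and $u\preceq t$ if $u_j\le t_j$ for all $j$. $B(x,r)$ is a closed ball and $|B_r|$ its volume. $c,C$ are positive finite constants depending only on $N$, changing from line to line. $L=\log\frac1r$, or $L=\log\frac1\rho$ when the radius is called $\rho$.

We have $\varphi(2r)\le2^{2N}\varphi(r)$, and $\varphi(\sigma r)/\varphi(r)\to\sigma^{2N}$ as $r\to0$ for each $\sigma>0$. Hence a map with Lipschitz constant $\sigma$ multiplies $\mathcal H^\varphi$ by at most $\sigma^{2N}$, and $\mathcal H^\varphi(\sigma E)=\sigma^{2N}\mathcal H^\varphi(E)$.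

For Borel $A$ let $\mathcal F_A$ be the completed $\sigma$-field generated by $\mathsf w(B)$, $B\subset A$ Borel, $|B|<\infty$. Noises in disjoint sets are independent. Put $\mathcal F_t=\mathcal F_{[0,t]}$. If $s\succeq t$, then $W(s)-W(t)=\mathsf w([0,s]\setminus[0,t])$ is independent of $\mathcal F_t$. Let $I=[\frac12,3]^N$. For $s,t\in I$ each component of $W(s)-W(t)$ has variance $|[0,s]\triangle[0,t]|\le C|s-t|$. So $E|W(s)-W(t)|^{2q}\le C_q|s-t|^q$ for every $q$ (with $C_q$ depending on $N$ and $q$), and Kolmogorov's criterion with $q>3N$ shows that $W$ is a.s. Hölder-$\frac13$ on $I$.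

## 3. Unordered times and the grid of their coordinates

**Conditioning replaces independence.** For $s,p_0,\dots,p_m\in I$ let
$$\sigma^2(s|p_0,\dots,p_m)=\inf_{a\in\mathbb R^{m+1}}\mathrm{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big),$$
the conditional variance of $W_1(s)$ given $W_1(p_0),\dots,W_1(p_m)$. *Example*: if $s\succeq p$, then $W_1(s)=W_1(p)+{}$an independent variable, so $\sigma^2(s|p)=|[0,s]\setminus[0,p]|$.

For $0<r<1$ put $\psi_r(x)=\min(1,(r^2/x)^N)$, $\psi_r(0)=1$; this is nonincreasing in $x$. A Gaussian law with standard deviation $\sigma$ gives mass at most $\min(1,r/\sigma)$ to an interval of length $2r$. Condition $W_1(p_i)$ successively on $W_1(p_0),\dots,W_1(p_{i-1})$, and use that the $d=2N$ components are independent and that $\min(1,r/\sigma)^{2N}=\psi_r(\sigma^2)$: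
$$P(|W(p_i)-W(p_0)|\le r,\ 1\le i\le n)\le\prod_{i=1}^n\psi_r\big(\sigma^2(p_i|p_0,\dots,p_{i-1})\big).\tag{2}$$
The basic integral is, for small $r$ (split at $|v|=r^2$, polar coordinates),
$$\int_{|v|\le3N}\psi_r(c|v|)\,dv\le Cr^{2N}\Big(1+\int_{r^2}^{3N}\frac{d\rho}\rho\Big)\le Cr^dL .\tag{3}$$

**The inequality one would like.** If $\sigma^2(s|p_0,\dots,p_{i-1})\ge c\min_{l<i}|s-p_l|$ held, then $\psi_r(\sigma^2)\le\sum_{l<i}\psi_r(c|s-p_l|)$, each integration in (2) would give a factor $Ci\,r^dL$ by (3), and the product would be $n!(Cr^dL)^n$, as in Proposition 1. But it is false. Let $N=2$, $p_0=(1,1)$, $p_1=(1+\ell,1)$, $p_2=(1,1+\ell)$, $s=(1+\ell,1+\ell)$ with $0<\ell\le1$. Then $W(s)-W(p_1)-W(p_2)+W(p_0)=\mathsf w((1,1+\ell]^2)$, so $\sigma^2(s|p_0,p_1,p_2)\le\ell^2$, while $\min_i|s-p_i|=\ell$. The point $s$ takes its first coordinate from $p_1$ and its second from $p_2$.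

**What is true in general.** Given $s$ and $p_0,\dots,p_m$, with $p_{ij}$ the $j$-th coordinate of $p_i$, let $i_j$ be the smallest index minimizing $i\mapsto|s_j-p_{ij}|$. Put
$$g=(p_{i_1,1},\dots,p_{i_N,N}),\qquad\Delta=|s-g|=\sum_j\min_i|s_j-p_{ij}|,\qquad D=\min_i|g-p_i| .$$
So $g$ is the grid point nearest to $s$, where the grid consists of all ways of mixing coordinates of the $p_i$.

**Lemma 4.** $\sigma^2(s|p_0,\dots,p_m)\ge c\,\Delta$.

*Proof.* **Step 1: reduce to functions of one variable.** Let $R_j=\{x\in\mathbb R_+^N:x_j>\frac14,\ x_i\le\frac14\ (i\ne j)\}$. These sets are disjoint. All coordinates of points of $I$ are at least $\frac12$, so on $R_j$ the function $1_{[0,s]}-\sum_ia_i1_{[0,p_i]}$ equals $f_j(x_j)$ with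
$$f_j(y)=1\{y\le s_j\}-\sum_ia_i1\{y\le p_{ij}\}.$$
The variance is the squared $L^2$-norm of $1_{[0,s]}-\sum a_i1_{[0,p_i]}$, hence
$$\mathrm{Var}\Big(W_1(s)-\sum_ia_iW_1(p_i)\Big)\ge4^{-(N-1)}\sum_j\int_{1/4}^\infty f_j^2\,dy .\tag{4}$$

**Step 2: find the unit jump at $s_j$.** Let $\delta_j=\min(\frac14,\min_i|s_j-p_{ij}|)$. Since $|s_j-p_{ij}|\le\frac52$, $\delta_j\ge\frac1{10}\min_i|s_j-p_{ij}|$. On $(s_j-\delta_j,s_j+\delta_j)\subset(\frac14,\infty)$ the step function $f_j$ has only one jump, of size $1$, in the middle. So $\int f_j^2\ge\delta_j\inf_x(x^2+(x+1)^2)=\delta_j/2$. Insert this in (4) and sum over $j$. $\square$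

**Where this stops.** With $i$ points $p_0,\dots,p_{i-1}$ there are at most $i^N$ grid points $g$, and $\psi_r(\sigma^2)\le\sum_g\psi_r(c|s-g|)$. By (3),
$$\int_I\psi_r(\sigma^2(s|p_0,\dots,p_{i-1}))\,ds\le Ci^Nr^dL .\tag{5}$$
Multiplying, the $n$-th moment is at most $(n!)^N(Cr^dL)^n$. Markov now only controls the level $n^Nr^dL$ with probability $e^{-cn}$, which leads to $(\log\log\log\frac1r)^N$ instead of $\log\log\log\frac1r$: a lower bound for a larger function, which says nothing about $\mathcal H^\varphi$. We have to show that the $i^N-i$ grid points that are not one of the $p_l$ contribute little.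

**Two points, by hand.** Let $N=2$, $p_0=(x_0,y_0)$, $p_1=(x_1,y_1)$ in $I$ with $|x_0-x_1|=|y_0-y_1|=\ell\in(0,\frac14]$, and $s=(x_0,y_1)$, so $\Delta=0$. Near $x_0$ the function $f_1$ has a jump $a_0-1$; near $y_0$ the function $f_2$ has a jump $a_0$. On the windows of radius $\ell$ around $x_0$ and $y_0$ these are the only jumps, and a step function with one jump $J$ in the middle of a window of radius $\ell$ has $\int f^2\ge\ell\inf_x(x^2+(x+J)^2)=\ell J^2/2$. By (4) the variance is at least $\frac14\cdot\frac\ell2((a_0-1)^2+a_0^2)\ge\ell/16$. One coordinate wants $a_0=1$, another wants $a_0=0$, and they cannot both be satisfied. In the counterexample above this conflict is absent because $p_2$ repeats a coordinate of $p_0$, as does $p_1$. So we exclude near-repetitions of coordinates, and treat configurations with near-repetitions as rare.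

## 4. Generic configurations and the moment estimate

**Definition.** $(p_0,\dots,p_m)$ is *$\eta$-generic* ($0<\eta<1$) if the points are distinct and $|p_{ij}-p_{i'j}|\ge\eta|p_i-p_{i'}|$ for all $i\ne i'$ and all $j$.

*Example* ($N=2$): $(1,1),(2,2)$ is $\eta$-generic for $\eta\le\frac12$; $(1,1),(2,1)$ is not $\eta$-generic for any $\eta$.

**Lemma 5.** If $(p_0,\dots,p_m)$ is $\eta$-generic and the $i_j$ are not all equal, then $D>0$ and $\sigma^2(s|p_0,\dots,p_m)\ge c\max(\Delta,\kappa_*D)$, where $\kappa_*=\frac\eta{80N}(\frac\eta8)^{m+1}$.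

*Proof.* The plan is to repeat the two-point conflict with a cluster $A$ of points in place of $p_0$.

**Step 1: two far-apart suppliers of coordinates.** If $g=p_i$, then $p_{i_j,j}=p_{ij}$ for all $j$; the $j$-th coordinates of distinct points differ, so $i_j=i$ for all $j$, a contradiction. So $D>0$. Let $a=i_1$. As $|g-p_a|\ge D$, some $j$ has $|g_j-p_{aj}|\ge D/N$. Since $g_1=p_{a1}$, $j\ne1$. With $b=i_j$ we have $g_j=p_{bj}$ and $|p_{bj}-p_{aj}|\ge D/N$, hence $b\ne a$, and by genericity $|p_{b1}-p_{a1}|\ge\eta D/N$.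

**Step 2: isolate a cluster around $p_b$.** We need a radius $R$ such that the other points are either much closer to $p_b$ than $8R$ in every coordinate, or farther than $8R$ in every coordinate. Put $R_0=\eta D/(80N)$; since $D\le\frac52N$, $R_0\le\frac1{32}$. Let $M=8/\eta$ and $R_l=R_0M^{-l}$. The $m+1$ annuli $\{R_l<|q-p_b|\le R_{l-1}\}$, $1\le l\le m+1$, are disjoint, and there are only $m$ points $p_i$ with $i\ne b$. So some annulus contains none of them. Let $R=R_l$ for such an $l$; then
$$\kappa_*D=R_{m+1}\le R\le R_0/M .$$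
Let $A=\{i:|p_i-p_b|\le R\}\ni b$. For $i\notin A$ we have $|p_i-p_b|>MR$, so by genericity $|p_{ij'}-p_{bj'}|>8R$ for every $j'$. For $i\in A$, $|p_{ij'}-p_{bj'}|\le R$ for every $j'$.

**Step 3: the conflict.** If $\Delta>\kappa_*D$, Lemma 4 gives the claim. Suppose $\Delta\le\kappa_*D$, so $\Delta\le R$. The windows $(p_{bj'}-8R,p_{bj'}+8R)$ lie in $(\frac14,\infty)$, as $8R\le\eta R_0\le\frac1{32}$. Let $a_A=\sum_{i\in A}a_i$.

In coordinate $j$: $|s_j-p_{bj}|=|s_j-g_j|\le\Delta\le R$. So on the window around $p_{bj}$ all jumps of $f_j$ lie within $R$ of $p_{bj}$ and add up to $-1+a_A$.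

In coordinate $1$: $|s_1-p_{a1}|\le\Delta\le R$, so $|s_1-p_{b1}|\ge\eta D/N-R=80R_0-R>8R$, because $R\le R_0/8$. So on the window around $p_{b1}$ the jump at $s_1$ is absent; all jumps of $f_1$ lie within $R$ of $p_{b1}$ and add up to $a_A$.

A step function on such a window whose jumps lie within $R$ of the center and have total $J$ is constant on the two outer parts of length $7R$, with values $x$ and $x+J$. So $\int f^2\ge7R\inf_x(x^2+(x+J)^2)=\frac72RJ^2$. Since $j\ne1$, (4) gives
$$\mathrm{Var}\ge cR\,\big(a_A^2+(1-a_A)^2\big)\ge cR/2\ge c\,\kappa_*D= c\max(\Delta,\kappa_*D).\qquad\square$$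

The constant $\kappa_*$ is exponentially small in $m$, but it will enter only through its logarithm.

**Lemma 6.** There are $C,r_0$ such that for $r<r_0$ and integers $1\le n\le\sqrt{\log L}$,
$$\int_{I^{n+1}}P(|W(p_i)-W(p_0)|\le r,\ 1\le i\le n)\,dp_0\cdots dp_n\le n!\,(Cr^dL)^n .$$

*Proof.* Let $\eta=1/L$.

**Step 1: generic configurations give one factor $Ci\,r^dL$ per point.** Integrate (2) over $p_n$, then $p_{n-1}$, and so on. Subconfigurations of $\eta$-generic ones are $\eta$-generic, so at the stage of $p_i$ we may take $(p_0,\dots,p_{i-1})$ to be $\eta$-generic. Let $s=p_i$, $m=i-1$.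

(a) If all $i_j=l$, then $g=p_l$, $\Delta=|s-p_l|$, and $\sigma^2\ge c|s-p_l|$ by Lemma 4.

(b) If the $i_j$ are not all equal and $\Delta\ge D$: choose $l$ with $|g-p_l|=D$; then $|s-p_l|\le\Delta+D\le2\Delta$, so again $\sigma^2\ge c|s-p_l|$.

By (3), (a) and (b) contribute at most $\sum_{l<i}\int_I\psi_r(c|s-p_l|)\,ds\le Ci\,r^dL$.

(c) If the $i_j$ are not all equal and $\Delta<D$: for each of at most $i^N$ grid points $g$ the contribution is, by Lemma 5 with $v=s-g$,
$$\le\int_{|v|<D}\psi_r(c\max(|v|,\kappa_*D))\,dv\le Cr^{2N}\int_{|v|<D}\max(|v|,\kappa_*D)^{-N}dv\le Cr^d\big(1+\log\tfrac1{\kappa_*}\big).$$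
The last step splits at $|v|=\kappa_*D$: the inner part is at most $C$, the outer one at most $C\int_{\kappa_*D}^Dd\rho/\rho$. Now $\log\frac1{\kappa_*}=\log(80NL)+i\log(8L)\le Cn\log L$. In total (c) gives at most $Cn^{N+1}(\log L)\,r^d\le C(\log L)^{(N+3)/2}r^d\le Cr^dL$, since $n\le\sqrt{\log L}$. The extra grid points have lost the factor $L$, and this pays for their number.

So each stage gives a factor at most $Ci\,r^dL$. The last integration, over $p_0$, gives $|I|\le C^n$. The generic part is at most $n!(Cr^dL)^n$.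

**Step 2: non-generic configurations are rare.** Here the crude bound (5) suffices, because the constraint gains a factor $\eta=1/L$. Up to null sets there are $a\ne b$ and $j$ with $|p_{aj}-p_{bj}|<\eta|p_a-p_b|$. The event implies $|W(p_i)-W(p_a)|\le2r$ for all $i$. Relabel $q_0=p_a$, $q_1=p_b$, and $q_2,\dots,q_n$ the remaining points; apply (2) with $2r$ in place of $r$. Integrating $q_n,\dots,q_2$ by (5) gives at most $\prod_{i=2}^nCi^Nr^dL$. By Lemma 4, $\sigma^2(q_1|q_0)\ge c|q_1-q_0|$, so the $q_1$-integral is at most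
$$\int_{|v|\le3N}1\{|v_j|<\eta|v|\}\,\psi_{2r}(c|v|)\,dv\le C\eta r^dL .$$
Indeed $\{|v_j|<\eta|v|,\ \rho<|v|\le2\rho\}$ has volume at most $C\eta\rho^N$. Sum over dyadic $\rho$: each of the at most $CL$ shells with $\rho\ge r^2$ gives at most $C\eta\rho^N(r^2/\rho)^N=C\eta r^{2N}$, and the shells with $\rho<r^2$ give at most $C\eta r^{2N}$ together. There are at most $N(n+1)^2$ choices of $(a,b,j)$, so the non-generic part is at most
$$N(n+1)^2(n!)^N\,L^{-1}(Cr^dL)^n\le(Cr^dL)^n,$$
because $n\le\sqrt{\log L}$ gives $\log\big((n+1)^2(n!)^N\big)\le2\log(n+1)+Nn\log n=o(\log L)$, so $(n+1)^2(n!)^N\le CL$. $\square$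

Proposition 1 has thus been recovered for $N\ge2$, with a restriction on $n$. We only need $n$ of order $\log\log L$, so the restriction is harmless.

## 5. From moments to a lower bound for the range

**Proposition 7.** There is $c>0$ such that a.s. $\mathcal H^\varphi(W(A))\ge c|A|$ for all Borel $A\subset[1,2]^N$.

*Proof.* Let $\mu(E)=|\{t\in[1,2]^N:W(t)\in E\}|$. We bound $\mu(B(W(t),r))$ by a multiple of $\varphi(r)$ for typical $t$ and then count.

**Step 1: all radii between two scales at once.** The scales $R_k=e^{-2^k}$ are very sparse, so we need a supremum over $r$ inside the moment. A maximal function does this. Let $\varepsilon=R_{k+1}$, $f(x)=\mu(B(x,\varepsilon))/|B_\varepsilon|$, let $Mf$ be its centered Hardy–Littlewood maximal function, and $S_k(x)=\sup_{\varepsilon\le r\le1}\mu(B(x,r))/r^d$. By Fubini $\int_{B(x',\rho+\varepsilon)}f\ge\mu(B(x',\rho))$: for $y\in B(x',\rho)$ the whole ball $B(y,\varepsilon)$ lies in $B(x',\rho+\varepsilon)$. So for $r\ge\varepsilon$ and $|x'-x|\le\varepsilon$,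
$$\mu(B(x,r))\le\mu(B(x',r+\varepsilon))\le\int_{B(x',r+2\varepsilon)}f\le|B_{3r}|\,Mf(x').$$
Hence $S_k(x)\le C\,Mf(x')$ for all $x'\in B(x,\varepsilon)$, and $S_k(x)^n\le C^n|B_\varepsilon|^{-1}\int_{B(x,\varepsilon)}(Mf)^n$. Integrate against $\mu$; by Fubini the right side becomes $C^n\int(Mf)^nf\,dx$.

We use the maximal theorem with its constant: $\|Mf\|_p\le2(5^d\frac p{p-1})^{1/p}\|f\|_p$. Recall why. The weak-type bound is $|\{Mf>\lambda\}|\le5^d\lambda^{-1}\|f\|_1$. Apply it to $f1\{f>\lambda/2\}$ at level $\lambda/2$ to get $|\{Mf>\lambda\}|\le2\cdot5^d\lambda^{-1}\int_{f>\lambda/2}f$, and integrate against $p\lambda^{p-1}d\lambda$. For $p\ge2$ this constant is at most a constant $C$ not depending on $p$. With Hölder for the exponents $\frac{n+1}n$ and $n+1$,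
$$\int S_k^n\,d\mu\le C^n\int(Mf)^nf\,dx\le C^n\|Mf\|_{n+1}^n\|f\|_{n+1}\le C^n\int f^{n+1}dx .$$

**Step 2: insert the moment estimate.** Write $f^{n+1}$ as an $(n+1)$-fold integral of $\prod_i1\{|W(p_i)-x|\le\varepsilon\}$ and integrate in $x$:
$$\int f^{n+1}dx\le|B_\varepsilon|^{-n}\int_{([1,2]^N)^{n+1}}1\{|W(p_i)-W(p_0)|\le2\varepsilon,\ 1\le i\le n\}\,dp .$$
Use Lemma 6 with $r=2\varepsilon$ and $n=\lceil\log k\rceil$; for $k$ large $n\le\sqrt{\log\log\frac1{2\varepsilon}}$, since $\log\frac1{2\varepsilon}\ge2^k$. This gives $E\int S_k^n\,d\mu\le n!\,(C2^{k+1})^n$. By Markov, $E\mu\{S_k>\lambda n2^{k+1}\}\le(C/\lambda)^n\le e^{-2n}\le k^{-2}$ for a suitable constant $\lambda$. The left side is the $dt\otimes P$-measure of $\{S_k(W(t))>\lambda n2^{k+1}\}$. By Borel–Cantelli on $[1,2]^N\times\Omega$, a.s. for a.e. $t$, $S_k(W(t))\le\lambda\lceil\log k\rceil2^{k+1}$ for all large $k$. For $r\in[R_{k+1},R_k]$ we have $\log\frac1r\ge2^k$ and $\log\log\log\frac1r\ge\log(k\log2)$. Hence, with a constant $\lambda_0$,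 a.s. the set
$$G=\Big\{t\in[1,2]^N:\limsup_{r\to0}\mu(B(W(t),r))/\varphi(r)\le\lambda_0\Big\}$$
has full measure in $[1,2]^N$. All suprema and limits over $r$ may be taken over rational $r$, since $r\mapsto\mu(B(x,r))$ is right-continuous and $\varphi$ is continuous. Also $x\mapsto\mu(B(x,r))$ is upper semicontinuous, so everything is measurable.

**Step 3: compare $\mu$ with $\mathcal H^\varphi$.** Let $A\subset[1,2]^N$ be Borel, $E=W(A\cap G)$, and
$$E_m=\{x\in E:\mu(B(x,r))\le2\lambda_0\varphi(r)\ \forall\,0<r<1/m\}\uparrow E .$$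
The set $E$ need not be Borel, so we use the outer measure $\mu^*(E)=\inf\{\mu(E'):E'\supset E\text{ Borel}\}$. Let sets $U_i$ meeting $E_m$, of diameters $\delta_i<1/m$, cover $E_m$; choose $x_i\in U_i\cap E_m$. Then $U_i\subset B(x_i,\delta_i)$, so $\mu^*(U_i)\le2\lambda_0\varphi(\delta_i)$; if $\delta_i=0$, then $\mu\{x_i\}\le2\lambda_0\inf_{0<r<1/m}\varphi(r)=0$. Summing and taking the infimum over covers of diameters below any $\varepsilon'\le 1/m$, $\mu^*(E_m)\le2\lambda_0\mathcal H^\varphi(E_m)\le2\lambda_0\mathcal H^\varphi(E)$. The outer measure induced by a measure is continuous along increasing sequences, so $m\to\infty$ gives $\mu^*(E)\le2\lambda_0\mathcal H^\varphi(E)$. Any Borel $E'\supset E$ has $W^{-1}(E')\supset A\cap G$, so $\mu^*(E)\ge|A\cap G|=|A|$. Thus $\mathcal H^\varphi(W(A))\ge\mathcal H^\varphi(E)\ge|A|/(2\lambda_0)$. $\square$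

## 6. Decreasing chains of times: large occupation is not too rare

For the upper bound we need the converse: that the time near a point reaches the level $n\,r^dL$ with probability at least $e^{-Cn}$. For a lower bound on moments we may keep only ordered configurations, and there the computation of Section 1 works for every $N$. We look only at times before $t$ and close to $t$, so that later we obtain independence between scales. Let
$$\Theta(t;\tau,\rho)=\big|\{u:\ t-\tau\mathbf1\preceq u\preceq t,\ |W(u)-W(t)|\le\rho\}\big| .$$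

**Lemma 8.** There are $c_2,C_2,\rho_0>0$ such that for $t\in[\frac12,2]^N$, $\rho<\rho_0$, $L=\log\frac1\rho$ and integers $1\le n\le\frac12\sqrt{\log L}$:
$$P\big(\Theta(t;\rho^{3/2},\rho)\ge c_2\,n\,\rho^dL\big)\ge e^{-C_2n}.$$

*Proof.* **Step 1: a lower bound for $E\Theta^n$ from chains.** Let $t\in[1,2]^N$, $\tau=\rho^{3/2}$, $\Theta=\Theta(t;\tau,\rho)$. Let $u_0=t$ and $u_i=u_{i-1}-v_i$ with $v_i\in[0,\tau/n]^N$; then $t-\tau\mathbf1\preceq u_i\preceq t$. The increments $W(u_i)-W(u_{i-1})$, $i\le n$, are noise on the disjoint sets $[0,u_{i-1}]\setminus[0,u_i]$ up to sign, so they are independent, with component variances $\sigma_i^2\le C|v_i|$.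

Let $|x|\le\rho$ and $X\sim N(0,\sigma^2I_d)$. We claim $P(|x+X|\le\rho)\ge c\min(1,(\rho/\sigma)^d)$. If $\sigma\ge\rho$, the density of $X$ is at least $c\sigma^{-d}$ on $B(0,2\rho)\supset B(-x,\rho)$, and the claim follows. If $\sigma<\rho$, let $z$ be the point on the segment from $0$ to $-x$ at distance $\min(|x|,\sigma/2)$ from $0$. Then $|z+x|=\max(0,|x|-\sigma/2)\le\rho-\sigma/2$, so $B(z,\sigma/2)\subset B(-x,\rho)$; also $B(z,\sigma/2)\subset B(0,\sigma)$, where the density is at least $c\sigma^{-d}$. So the probability is at least $c$.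

Apply this successively with $x=W(u_{i-1})-W(t)$ and use $(\rho/\sigma_i)^d=(\rho^2/\sigma_i^2)^N\ge c(\rho^2/|v_i|)^N$:
$$P(|W(u_i)-W(t)|\le\rho\ \ \forall i\le n)\ge\prod_{i=1}^nc\min\big(1,(\rho^2/|v_i|)^N\big).$$
Chains $u_1\succeq\dots\succeq u_n$ and their $n!$ relabelings are disjoint sets of $n$-tuples up to null sets, and $(v_i)\mapsto(u_i)$ preserves volume. Hence
$$E\Theta^n\ge n!\Big(c\int_{[0,\tau/n]^N}\min\big(1,(\rho^2/|v|)^N\big)dv\Big)^n\ge n!\Big(c\rho^d\log\frac\tau{n\rho^2}\Big)^n\ge n!\,(c_1\rho^dL)^n .$$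
Here we kept $\rho^2\le|v|\le\tau/n$, and $\log\frac\tau{n\rho^2}=\frac12L-\log n\ge\frac14L$.

**Step 2: Paley–Zygmund.** The matching upper bound is Lemma 6. Since $2n\le\sqrt{\log L}$ and all times lie in $I$, $\int_{[1,2]^N}E\Theta(t;\tau,\rho)^{2n}dt\le(2n)!\,(C_1\rho^dL)^{2n}$. On the probability space $[1,2]^N\times\Omega$ apply the Paley–Zygmund inequality $P(Y\ge\frac12EY)\ge\frac14(EY)^2/EY^2$ to $Y=\Theta^n$:
$$(dt\otimes P)\Big(\Theta^n\ge\tfrac12n!\,(c_1\rho^dL)^n\Big)\ge\frac14\,\frac{(n!)^2}{(2n)!}\Big(\frac{c_1}{C_1}\Big)^{2n}\ge e^{-Cn},$$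
since $\binom{2n}n\le4^n$. As $n!\ge(n/e)^n$, $(\frac12n!)^{1/n}\ge n/(2e)$. So for *some* $t'\in[1,2]^N$ (depending on $\rho,n$), $P(\Theta(t';\rho^{3/2},\rho)\ge cn\rho^dL)\ge e^{-Cn}$.

**Step 3: from some $t'$ to every $t$, by scaling.** For $t\in[\frac12,2]^N$ let $\pi_t=\prod_jt_j\in[2^{-N},2^N]$. From the covariance, $\widetilde W(x)=\pi_t^{-1/2}W(t\circ x)$ is a Brownian sheet, and substituting $u=t\circ x$,
$$\Theta(t;\tau,\rho)=\pi_t\,\big|\{x:\ 1-\tau/t_j\le x_j\le1\ \forall j,\ |\widetilde W(x)-\widetilde W(\mathbf1)|\le\rho\,\pi_t^{-1/2}\}\big| .$$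
Write $X\preceq_{\mathrm{st}}Y$ if $P(X\ge a)\le P(Y\ge a)$ for all $a$. Then
$$2^{-N}\Theta(\mathbf1;\tfrac\tau2,2^{-N/2}\rho)\preceq_{\mathrm{st}}\Theta(t;\tau,\rho)\preceq_{\mathrm{st}}2^N\Theta(\mathbf1;2\tau,2^{N/2}\rho).$$
The upper bound at $t'$ with $(\frac\tau4,2^{-N}\rho)$ followed by the lower bound at $t$ shows $4^{-N}\Theta(t';\frac\tau4,2^{-N}\rho)\preceq_{\mathrm{st}}\Theta(t;\tau,\rho)$ for all $t,t'\in[\frac12,2]^N$. Take $\tau=\rho^{3/2}$ and $\rho'=2^{-N}\rho$; then $\tau/4=2^{3N/2-2}\rho'^{3/2}\ge\rho'^{3/2}$, as $N\ge2$. Apply Step 2 with $\rho'$ in place of $\rho$, noting $\log\frac1{\rho'}\ge L$, so the condition on $n$ still holds. $\square$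

## 7. Covering numbers of a small cube, by Cairoli's inequality

**Lemma 9.** Let $r$ be small, $h=r^{3/2}$, $t\in[1,2]^N$, $Q=t+[0,h]^N$. Let $N_Q$ be the number of $y\in r\mathbb Z^d$ such that $|W(s)-W(t)-y|_\infty<r$ for some $s\in Q$. Then $N_Q$ is independent of $\mathcal F_t$ and $EN_Q\le C\,h^Nr^{-d}/\log\frac1r$.

*Proof.* The idea: if the path comes near $y$ at some $s\in Q$, then afterwards it is expected to spend time of order $r^dL$ near $y$. The total time available is $(2h)^N$.

**Step 1: setup.** $N_Q$ is a function of the increments $W(s)-W(t)$, $s\succeq t$, hence independent of $\mathcal F_t$. The condition is open in $s$, so by continuity it suffices to consider $s$ in the countable dense set $Q'=\{s\in Q:(s_j-t_j)/h\in\mathbb Q\ \forall j\}$. Let $Q^+=t+[0,2h]^N\subset I$ and $Z_y=|\{s\in Q^+:|W(s)-W(t)-y|_\infty<2r\}|$.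

**Step 2: the maximal inequality.** We need
$$E\sup_{s\in Q'}E[Z_y|\mathcal F_s]^2\le4^N\,EZ_y^2 ,\tag{6}$$
which is Cairoli's inequality. First, for Borel $A,B$ and bounded $Z$,
$$E\big[E[Z|\mathcal F_A]\,\big|\,\mathcal F_B\big]=E[Z|\mathcal F_{A\cap B}].$$
Indeed $\mathcal F_A=\mathcal F_{A\cap B}\vee\mathcal F_{A\setminus B}$, and $\mathcal F_{A\setminus B}$ is independent of $\mathcal F_B$. For $Y=1_G1_H$ with $G\in\mathcal F_{A\cap B}$, $H\in\mathcal F_{A\setminus B}$ we have $E[Y|\mathcal F_B]=1_GP(H)$. By a monotone class argument $E[Y|\mathcal F_B]$ is $\mathcal F_{A\cap B}$-measurable for every bounded $\mathcal F_A$-measurable $Y$, hence equals $E[Y|\mathcal F_{A\cap B}]$. Take $Y=E[Z|\mathcal F_A]$ and use the tower property.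

Since $[0,s]=\bigcap_j\{x_j\le s_j\}$, it follows that $E[\cdot|\mathcal F_s]=E^1_{s_1}\cdots E^N_{s_N}$, where $E^j_a$ is conditional expectation given $\mathcal F_{\{x_j\le a\}}$, a filtration in $a$. For $Z\ge0$ and a finite product grid of points $s$,
$$\sup_sE[Z|\mathcal F_s]\le\sup_{s_1}E^1_{s_1}\Big[\sup_{s_2}E^2_{s_2}\big[\cdots\sup_{s_N}E^N_{s_N}Z\big]\Big].$$
Doob's $L^2$ inequality, applied $N$ times from the inside out, costs a factor $4$ each time on the second moment. Let the product grids increase to $Q'$; this proves (6).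

**Step 3: a hit forces a large conditional expectation.** Let $s\in Q'$. The event $\{|W(s)-W(t)-y|_\infty<r\}$ is in $\mathcal F_s$. On it, if also $|W(s+v)-W(s)|_\infty<r$ with $v\in[0,h]^N$, then $s+v$ is counted in $Z_y$. The increment $W(s+v)-W(s)$ is independent of $\mathcal F_s$ and has component variances at most $C|v|$. So on the event
$$E[Z_y|\mathcal F_s]\ge\int_{[0,h]^N}P(|W(s+v)-W(s)|_\infty<r)\,dv\ge c\int_{[0,h]^N}\min\big(1,(r^2/|v|)^N\big)dv\ge c\,r^d\log\frac h{r^2}=\frac c2\,r^d\log\frac1r .$$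
By (6), $(cr^d\log\frac1r)^2\,P(y\text{ is counted in }N_Q)\le4^NEZ_y^2$, hence $(cr^d\log\frac1r)^2EN_Q\le4^N\sum_yEZ_y^2$.

**Step 4: second moments.** An open interval of length $4r$ contains at most $4$ points of $r\mathbb Z$, so each $x\in\mathbb R^d$ lies within $|\cdot|_\infty$-distance $<2r$ of at most $4^d$ points of $r\mathbb Z^d$. If $s,s'$ are both counted in $Z_y$, then $|W(s)-W(s')|_\infty<4r$. By Lemma 4 with one point, and (3),
$$\sum_yEZ_y^2\le4^d\iint_{Q^+\times Q^+}P(|W(s)-W(s')|_\infty<4r)\,ds\,ds'\le Ch^N\int_{|v|\le2Nh}\psi_{4r}(c|v|)\,dv\le Ch^Nr^d\log\frac1r .$$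
Divide. $\square$

## 8. Good and bad times: the upper bound for the graph

**A uniform cover just fails.** Cover a cube $Q_0\subset[1,2]^N$ by about $|Q_0|h^{-N}$ cubes $Q$ of side $h=r^{3/2}$, and the range over each by $N_Q$ sets of diameter at most $2\sqrt d\,r$. By Lemma 9 the expected cost is at most
$$C|Q_0|h^{-N}\cdot\frac{h^Nr^{-d}}{\log\frac1r}\cdot r^d\log\tfrac1r\,\log\log\log\tfrac1r=C|Q_0|\log\log\log\tfrac1r .$$
This bound would be fine for the function $r^d\log\frac1r$, but for $\varphi$ it tends to infinity. To remove the triple logarithm we use larger balls where the process has stayed unusually long: a ball of radius $\rho$ that captures time at least $c\varphi(\rho)$ pays for itself. By Lemma 8, with $n$ about $\epsilon\log k$ at the $k$-th scale, such a radius exists for nearly every $t$, and the few remaining cubes are covered as above.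

For $\Lambda\ge1$ let $\|(s,x)\|_\Lambda=\max(\Lambda|s|_\infty,|x|)$ on $\mathbb R^{N+d}$, and let $\mathcal H^\varphi_\Lambda$ be the Hausdorff measure for this norm. The parameter $\Lambda$ is needed because Section 9 rescales time and space by different factors.

**Proposition 10.** There is $C_0=C_0(N)$, not depending on $\Lambda$, such that a.s. for all integers $\Lambda\ge1$ and all Borel $A\subset[1,2]^N$: $\mathcal H^\varphi_\Lambda(\mathrm{Gr}W(A))\le C_0|A|$.

*Proof.* **Step 1: reduction to one cube.** Relatively open subsets of $[1,2]^N$ are countable unions of non-overlapping closed dyadic cubes contained in $[1,2]^N$, and Lebesgue measure is outer regular. By subadditivity it suffices to fix $\Lambda$ and a closed dyadic cube $Q_0\subset[1,2]^N$ and prove $\mathcal H^\varphi_\Lambda(\mathrm{Gr}W(Q_0))\le C_0|Q_0|$ a.s.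

**Step 2: define good times.** Let $\rho_k=e^{-4^k}$, $\tau_k=\rho_k^{3/2}$, $t^{(k)}=t-\tau_k\mathbf1$. So $\rho_{k+1}=\rho_k^4$ and $\tau_{k+1}=\rho_k^6$. Let
$$\epsilon=\frac1{4C_2},\qquad n_k=\lceil\epsilon\log k\rceil,\qquad b_k=a\,\rho_k^d\,4^k\log k,\qquad a=2^{-d}c_2\epsilon .$$
Since $\varphi(\rho_k)=\rho_k^d4^k\log(k\log4)$, we have $\varphi(\rho_k)\le Cb_k$ for large $k$. For $K$ large call $t\in[1,2]^N$ *good* if $\Theta(t;\tau_k,\rho_k)\ge b_k$ for some integer $k\in[K/2,K]$; otherwise *bad*. Only times $u\preceq t$ enter, so badness of $t$ is an $\mathcal F_t$-event.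

**Step 3: bad times are rare: $P(t\text{ bad})\le Ce^{-cK^{3/4}}$.** To obtain independence we remove from scale $k$ the part of the past used by scale $k+1$. Let
$$T_k=\big|\{u:\ t^{(k)}\preceq u\preceq t^{(k+1)},\ |W(u)-W(t^{(k+1)})|\le\rho_k/2\}\big| .$$
$T_k$ is a function of the noise in $[0,t^{(k+1)}]\setminus[0,t^{(k)}]$, and these sets are disjoint for different $k$. So the $T_k$ are independent. If $T_k\ge b_k$ and $|W(t)-W(t^{(k+1)})|\le\rho_k/2$, then $\Theta(t;\tau_k,\rho_k)\ge b_k$. By Chebyshev, $P(|W(t)-W(t^{(k+1)})|>\rho_k/2)\le C\tau_{k+1}\rho_k^{-2}=C\rho_k^4$.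

Moreover, for large $k$,
$$T_k=\Theta(t^{(k+1)};\tau_k-\tau_{k+1},\rho_k/2)\ge\Theta\big(t^{(k+1)};(\rho_k/2)^{3/2},\rho_k/2\big),$$
since $\tau_k-\tau_{k+1}\ge2^{-3/2}\tau_k=(\rho_k/2)^{3/2}$. For large $k$ we have $t^{(k+1)}\in[\frac12,2]^N$; $n_k\le\frac12\sqrt{\log\log(2/\rho_k)}$, because $\log\log(2/\rho_k)\ge k\log4$; and $c_2n_k(\rho_k/2)^d\log(2/\rho_k)\ge c_2\epsilon(\log k)2^{-d}\rho_k^d4^k=b_k$. So Lemma 8 with $\rho=\rho_k/2$, $n=n_k$ gives
$$P(T_k\ge b_k)\ge e^{-C_2n_k}\ge e^{-C_2}k^{-1/4}.$$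
If $t$ is bad, then either $T_k<b_k$ for all $k\in[K/2,K]$, or $|W(t)-W(t^{(k+1)})|>\rho_k/2$ for some such $k$. Hence
$$P(t\text{ bad})\le\prod_{K/2\le k\le K}(1-ck^{-1/4})+\sum_{k\ge K/2}C\rho_k^4\le Ce^{-cK^{3/4}},$$
because $\sum_{K/2\le k\le K}k^{-1/4}\ge cK^{3/4}$ and the second sum is at most $Ce^{-4\cdot4^{K/2}}$.

**Step 4: subdivide $Q_0$.** Let $r=\rho_{K+1}$, $h=r^{3/2}=\tau_{K+1}$. For large $K$ cover $Q_0$ by at most $2^N|Q_0|h^{-N}$ cubes $Q=t_Q+[0,h]^N$ with deterministic $t_Q\in Q_0$. Call $Q$ good or bad if $t_Q$ is.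

**Step 5: good cubes pay with captured time.** By the Hölder-$\frac13$ property, a.s. for all large $K$ we have $|W(s)-W(s')|\le h^{1/4}=\rho_K^{3/2}\le\rho_K$ whenever $s,s'\in I$, $|s-s'|_\infty\le h$. For large $K$ also $\Lambda h\le\rho_K$, and $\Lambda\tau_k\le\rho_k$ for $k\ge K/2$. For good $Q$ let $k=k(Q)\in[K/2,K]$ be an index with $\Theta(t_Q;\tau_k,\rho_k)\ge b_k$, let $\Theta_Q$ be the set whose measure is $\Theta(t_Q;\tau_k,\rho_k)$, and let $U_Q$ be the closed $\|\cdot\|_\Lambda$-ball of radius $\rho_k$ about $(t_Q,W(t_Q))$. Then $U_Q$ contains $\mathrm{Gr}W(Q)$ and all $(u,W(u))$ with $u\in\Theta_Q$, and $|\Theta_Q|\ge b_k$.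

By Vitali's lemma for this finite family of balls there is a disjoint subfamily $\{U_Q:Q\in\mathcal V\}$ such that the concentric balls $3U_Q$ of radius $3\rho_{k(Q)}$, $Q\in\mathcal V$, cover all the $U_Q$. The sets $\Theta_Q$, $Q\in\mathcal V$, are disjoint, since the balls are. They lie in the $|\cdot|_\infty$-neighborhood of $Q_0$ of radius $\tau_{\lceil K/2\rceil}$. So
$$\sum_{Q\in\mathcal V}\varphi(6\rho_{k(Q)})\le C\sum_{Q\in\mathcal V}\varphi(\rho_{k(Q)})\le C\sum_{Q\in\mathcal V}b_{k(Q)}\le C\sum_{Q\in\mathcal V}|\Theta_Q|\le C|Q_0|(1+o(1)).$$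

**Step 6: bad cubes cost nothing in the limit.** Every point of $\mathbb R^d$ is within $|\cdot|_\infty$-distance $r/2$ of $r\mathbb Z^d$, so $\mathrm{Gr}W(Q)$ is covered by the $N_Q$ sets $Q\times(W(t_Q)+y+(-r,r)^d)$, with $y$ counted in $N_Q$. Their $\|\cdot\|_\Lambda$-diameter is at most $2\sqrt d\,r$ once $\Lambda h\le r$. The total cost is at most $X_K=\sum_Q1_{\{Q\text{ bad}\}}N_Q\,\varphi(2\sqrt d\,r)$. Badness of $t_Q$ is in $\mathcal F_{t_Q}$ and $N_Q$ is independent of $\mathcal F_{t_Q}$, so by Step 3 and Lemma 9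
$$EX_K\le C|Q_0|h^{-N}\cdot e^{-cK^{3/4}}\cdot\frac{h^Nr^{-d}}{\log(1/r)}\cdot r^d\log\tfrac1r\,\log\log\log\tfrac1r\le Ce^{-cK^{3/4}}\log(K+2).$$
This is summable in $K$, so $X_K\to0$ a.s.

All covering diameters tend to $0$ as $K\to\infty$. Hence $\mathcal H^\varphi_\Lambda(\mathrm{Gr}W(Q_0))\le C_0|Q_0|$ a.s. Only the threshold for "$K$ large" depends on $\Lambda$; the constant does not. $\square$

## 9. Dyadic rescaling and the proof of Theorem 2

**Step 1: transport everything to $[1,2]^N$.** The estimates so far live on $[1,2]^N$; scaling carries them to $(0,\infty)^N$. For $k\in\mathbb Z^N$ let $B_k=\prod_j(2^{k_j},2^{k_j+1}]$, $2^k=(2^{k_1},\dots,2^{k_N})$, $\sigma_k=2^{(k_1+\dots+k_N)/2}$. Then $W^k(x)=\sigma_k^{-1}W(2^k\circ x)$ is a Brownian sheet. For Borel $A\subset B_k$ let $A^k=\{x:2^k\circ x\in A\}\subset[1,2]^N$. Since $\sigma_k^2=\prod_j2^{k_j}$ and $|A^k|=\sigma_k^{-2}|A|$,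
$$\sigma_k^{2N}|A^k|=\prod_j2^{(N-1)k_j}\,|A|,\qquad 2^{-N(N-1)}\int_Aw\,dt\le\sigma_k^{2N}|A^k|\le\int_Aw\,dt .$$

**Step 2: upper bound.** $\mathrm{Gr}W(A)$ is the image of $\mathrm{Gr}W^k(A^k)$ under $\Phi(s,x)=(2^k\circ s,\sigma_kx)$, and $\|\Phi p-\Phi q\|_1\le\sigma_k\|p-q\|_\Lambda$ for any integer $\Lambda\ge\max(1,\max_j2^{k_j}/\sigma_k)$. Proposition 10 applied to $W^k$ gives
$$\mathcal H^\varphi_1(\mathrm{Gr}W(A))\le\sigma_k^{2N}\mathcal H^\varphi_\Lambda(\mathrm{Gr}W^k(A^k))\le C_0\,\sigma_k^{2N}|A^k| .$$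
The ratios $2^{k_j}/\sigma_k$ are unbounded over $k\in\mathbb Z^N$, so it is essential that $C_0$ does not depend on $\Lambda$. The Euclidean norm is at most $\sqrt{N+1}\,\|\cdot\|_1$. Hence a.s. for all $k$ and all Borel $A\subset B_k$, and by subadditivity for all Borel $A\subset(0,\infty)^N$,
$$\mathcal H^\varphi(\mathrm{Gr}W(A))\le C\int_Aw\,dt .\tag{7}$$
In particular $\mathcal H^\varphi(\mathrm{Gr}W((0,1]^N))\le C\int_{[0,1]^N}w\,dt<\infty$. On $\{t\in[0,1]^N:\prod_jt_j=0\}$ we have $W=0$ a.s. by continuity, so the graph over this set lies in $N$ sets of the form ($(N-1)$-dimensional unit cube)$\times\{0\}$. These have $\mathcal H^\varphi$-measure $0$, because $C\varepsilon^{-(N-1)}$ sets of diameter at most $C\varepsilon$ cover each and $\varepsilon^{-(N-1)}\varphi(C\varepsilon)\to0$. So $\mathcal H^\varphi(\mathrm{Gr}W([0,1]^N))<\infty$ a.s.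

**Step 3: lower bound.** $W(A)=\sigma_kW^k(A^k)$, so by Proposition 7 applied to $W^k$, a.s. for all $k$ and all Borel $A\subset B_k$,
$$\mathcal H^\varphi(W(A))=\sigma_k^{2N}\mathcal H^\varphi(W^k(A^k))\ge c\,\sigma_k^{2N}|A^k|\ge c'\int_Aw\,dt .\tag{8}$$
Take $A=(\frac12,1]^N$: $\mathcal H^\varphi(W([0,1]^N))>0$ a.s. The projection $(t,x)\mapsto x$ is 1-Lipschitz, so $\mathcal H^\varphi(W(A))\le\mathcal H^\varphi(\mathrm{Gr}W(A))$ for every $A$.

**Step 4: other functions $\psi$.** If $\psi\le\epsilon\varphi$ near $0$, then $\mathcal H^\psi\le\epsilon\mathcal H^\varphi$; if $\psi\ge\epsilon^{-1}\varphi$ near $0$, then $\mathcal H^\psi\ge\epsilon^{-1}\mathcal H^\varphi$. If the limit of $\psi/\varphi$ is $0$ (resp. $\infty$), let $\epsilon\to0$ and use $0<\mathcal H^\varphi<\infty$. If it is in $(0,\infty)$, then $\mathcal H^\psi$ and $\mathcal H^\varphi$ are comparable. This proves Theorem 2. $\blacksquare$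

## 10. Deterministic densities and the proof of Theorem 3

By (7) and (8) the set functions $A\mapsto\mathcal H^\varphi(W(A))$ and $A\mapsto\mathcal H^\varphi(\mathrm{Gr}W(A))$ are squeezed between multiples of $\int_Aw$, the first lower bound so far only within each box $B_k$. We show that they are measures, that their densities are not random, and that scaling determines the density for the range.

**Step 1: measurability of $\mathcal H^\varphi$ on compact sets.** This allows us to treat $\mathcal H^\varphi(W(\cdot))$ as a random variable. Claim: $\mathcal H^\varphi$ is a Borel function on the space of nonempty compact sets with the Hausdorff metric. Let $\mathcal H^\varphi_\epsilon$ denote the infimum over covers with diameters $<\epsilon$ (with $\epsilon<\delta$). Since $\varphi$ is continuous near $0$, covering sets may be enlarged to open sets at arbitrarily small extra cost. If $K$ is compact and covered by open $U_i$, finitely many rational open balls, each contained in some $U_i$, cover $K$; grouping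 them by $i$ gives a finite cover of $K$ by finite unions $V_i\subset U_i$ of rational balls. So $\{K:\mathcal H^\varphi_\epsilon(K)<c\}$ is the union, over finite families $(V_i)$ of finite unions of rational open balls with $\mathrm{diam}\,V_i<\epsilon$ and $\sum_i\varphi(\mathrm{diam}\,V_i)<c$, of the sets $\{K:K\subset\bigcup_iV_i\}$, which are open. Finally $\mathcal H^\varphi=\sup_m\mathcal H^\varphi_{1/m}$ (over large $m$).

**Step 2: multiple points are negligible.** Additivity on the range needs disjoint images. Let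
$$M_0=\{t\in(0,\infty)^N:\ \exists s\in(0,\infty)^N,\ s\ne t,\ W(s)=W(t)\}.$$
It is the union, over pairs of disjoint closed dyadic cubes $J,J'\subset(0,\infty)^N$, of the compact sets $\{t\in J:W(t)\in W(J')\}$; so it is Borel. By (7) and projection, $\mathcal H^\varphi(W(J'))<\infty$, and since $r^d/\varphi(r)\to0$, $|W(J')|=0$ a.s.

Fix $t\in J$. As $t\notin J'=\prod J'_j$, some $t_j\notin J'_j$. Choose $\eta_0>0$ smaller than all coordinates of $t$ and of points of $J'$, and put $\delta_0=\min(\mathrm{dist}(t_j,J'_j),\,t_j-\eta_0)>0$. On $\{x_j>\eta_0,\ x_i\le\eta_0\ (i\ne j)\}$ the function $1_{[0,t]}-\sum a_i1_{[0,s_i]}$, $s_i\in J'$, depends on $x_j$ only, and for $x_j\in(t_j-\delta_0,t_j+\delta_0)$ its only jump is one of size $1$ at $t_j$. As in Lemma 4,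
$$\mathrm{Var}\Big(W_1(t)-\sum_ia_iW_1(s_i)\Big)\ge\eta_0^{N-1}\delta_0/2$$
for all finite linear combinations with $s_i\in J'$. So, given $\sigma(W(s),s\in J')$, $W(t)$ is a nondegenerate Gaussian vector. The set $W(J')$ is determined by this $\sigma$-field and is Lebesgue null a.s., hence $P(W(t)\in W(J'))=0$. The set of $(t,\omega)$ with $W(t)\in W(J')$ is jointly measurable, being $\{\min_{s\in J'}|W(t)-W(s)|=0\}$. By Fubini, and since there are countably many pairs, $|M_0|=0$ a.s. Then $\mathcal H^\varphi(W(M_0))=0$ by (7).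

**Step 3: two measures.** $W$ is injective on $(0,\infty)^N\setminus M_0$, and injective continuous images of Borel sets are Borel (Lusin–Souslin). $\mathcal H^\varphi$ is countably additive on Borel sets. So $\nu(A):=\mathcal H^\varphi(W(A))=\mathcal H^\varphi(W(A\setminus M_0))$ is a.s. a measure on the Borel sets of $(0,\infty)^N$. So is $\nu_g(A):=\mathcal H^\varphi(\mathrm{Gr}W(A))$, since $t\mapsto(t,W(t))$ is injective. By (7), (8) and additivity, a.s. $c'w\,dt\le\nu\le\nu_g\le Cw\,dt$.

**Step 4: the densities are deterministic.** We show that the density at $t$ depends only on the noise infinitesimally near the boundary of $[0,t]$. Let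
$$\theta(t)=\limsup_{m\to\infty}2^{mN}\nu(t+[0,2^{-m}]^N).$$
It is jointly measurable in $(t,\omega)$: the compact set $W(t+[0,2^{-m}]^N)$ is the limit in the Hausdorff metric of the finite sets $\{W(t+x)\}$ with $x$ in finer and finer finite grids of $[0,2^{-m}]^N$, and Step 1 applies. By Lebesgue differentiation, a.s. $\nu(A)=\int_A\theta\,dt$ for all Borel $A$.

Fix $t$. By translation invariance of $\mathcal H^\varphi$, $\nu(t+[0,2^{-m}]^N)$ is a measurable function of $\{W(s)-W(t):s\in t+[0,2^{-m}]^N\}$, hence $\mathcal F_{A_m}$-measurable with $A_m=[0,t+2^{-m}\mathbf1]\setminus[0,t]\downarrow\emptyset$. So $\theta(t)$ is $\bigcap_m\mathcal F_{A_m}$-measurable. This $\sigma$-field is independent of each $\mathcal F_{A_m^c}$, and these increase and generate the whole noise $\sigma$-field up to null sets, as $\mathsf w(B\setminus A_m)\to\mathsf w(B)$ in $L^2$. So it is independent of itself, hence trivial, and $\theta(t)=\vartheta_1(t):=E\theta(t)$ a.s.; the expectation is finite because $\theta(t)\le Cw(t)$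 a.s. By Fubini, a.s. $\theta=\vartheta_1$ a.e., so a.s. $\nu(A)=\int_A\vartheta_1$ for all Borel $A$.

For the graph, translate also in time: $\nu_g(t+[0,2^{-m}]^N)$ is the $\mathcal H^\varphi$-measure of $\{(s-t,W(s)-W(t)):s\in t+[0,2^{-m}]^N\}$, and the same argument gives a.s. $\nu_g(A)=\int_A\vartheta$ for all Borel $A$, with $\vartheta$ deterministic. From $\nu\le\nu_g\le Cw\,dt$ we get $\vartheta_1\le\vartheta\le Cw$ a.e.

**Step 5: scaling determines $\vartheta_1$ up to a constant.** Let $\lambda\in(0,\infty)^N$, $\pi=\prod\lambda_j$. $W^\lambda(x)=\pi^{-1/2}W(\lambda\circ x)$ is a Brownian sheet, and $\vartheta_1$ depends only on the law of the sheet. So a.s. for all Borel $A$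
$$\int_{\lambda\circ A}\vartheta_1=\mathcal H^\varphi(W(\lambda\circ A))=\mathcal H^\varphi(\pi^{1/2}W^\lambda(A))=\pi^N\int_A\vartheta_1 .$$
The left side is $\pi\int_A\vartheta_1(\lambda\circ x)\,dx$, so $\vartheta_1(\lambda\circ x)=\pi^{N-1}\vartheta_1(x)$ for a.e. $x$. Also $w(\lambda\circ x)=\pi^{N-1}w(x)$. Hence for each $\lambda$, $\vartheta_1/w$ is a.e. invariant under $x\mapsto\lambda\circ x$. In logarithmic coordinates it is a bounded function $q$ with, for each $z$, $q(y+z)=q(y)$ for a.e. $y$. By Fubini there is a $y$ such that $q(y+z)=q(y)$ for a.e. $z$, so $q$ is a.e. equal to a constant $\kappa$, and $0<c'\le\kappa\le C<\infty$ by Step 3. Thus $\vartheta_1=\kappa w$ and $\vartheta\ge\kappa w$ a.e.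

**Step 6: the unit cube.** Finally $\int_{[0,1]^N}w\,dt=\prod_j\int_0^1t^{N-1}dt=N^{-N}$. The coordinate faces contribute nothing: their image under $W$ is $\{0\}$, and the graph over them has $\mathcal H^\varphi$-measure zero by Step 2 of Section 9. So $\mathcal H^\varphi(W([0,1]^N))=\kappa N^{-N}$ and $\mathcal H^\varphi(\mathrm{Gr}W([0,1]^N))=\int_{[0,1]^N}\vartheta$ a.s. This proves Theorem 3. $\blacksquare$
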